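
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Hamilton cycles in 3-connected quadrangularly connected\\ claw-free graphs}


\begin{abstract}
A graph is quadrangularly connected if any two of its edges are linked by a sequence of $3$- and $4$-cycles in which consecutive cycles share an edge. We prove that every $3$-connected quadrangularly connected claw-free graph is hamiltonian, which confirms a conjecture. More generally, the relation ``linked by such a sequence'' partitions the edges of a graph into classes, and a $3$-connected claw-free graph with at most three classes is hamiltonian; with $\kappa\ge 3$ classes it has a $2$-factor with at most $\kappa-2$ cycles. The core of the proof is a theorem on $3$-edge-connected multigraphs: if cycles of length at most $4$ chain all vertices together, there is a spanning closed trail. It is proved by choosing a perfect matching in an auxiliary cubic graph and then exchanging along cycles of length at most $4$.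
\end{abstract}

\section{Introduction}

Graphs are finite and simple. A graph is \emph{claw-free} if it has no induced $K_{1,3}$, and \emph{hamiltonian} if it has a cycle through all of its vertices. It is \emph{$3$-connected} if it has at least four vertices and stays connected whenever at most two vertices are deleted. A graph $G$ is \emph{quadrangularly connected} if for every two edges $e_1,e_2$ of $G$ there is a sequence $C_1,\dots,C_r$ of cycles of $G$, each of length $3$ or $4$, such that
\[
e_1\in E(C_1),\qquad e_2\in E(C_r),\qquad E(C_i)\cap E(C_{i+1})\neq\emptyset\quad(1\le i<r).
\]
Conjecture 2.8 of \cite{source} states that every $3$-connected quadrangularly connected claw-free graph is hamiltonian. We prove it.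

\begin{theorem}\label{thm:main}
Every $3$-connected quadrangularly connected claw-free graph is hamiltonian.
\end{theorem}

\paragraph{What the hypothesis measures.}
The \emph{line graph} $L(H)$ has the edges of $H$ as its vertices, two being adjacent if they share an end. Line graphs are claw-free, and a closure operation described below reduces the problem to line graphs of triangle-free graphs. So suppose that $H$ has no triangles. Then a triangle of $L(H)$ consists of three edges at one vertex of $H$, and a $4$-cycle of $L(H)$ either stays at one vertex of $H$ or runs around a $4$-cycle of $H$ (Lemma~\ref{lem:centers}). So if $L(H)$ is quadrangularly connected, then the $4$-cycles of $H$ chain together all vertices of degree at least $2$. Hamiltonicity also has a meaning in $H$. A \emph{closed trail} is a closed walk without repeated edges (a single vertex is allowed), and by Harary and Nash-Williams \cite{HNW}: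

\medskip
\noindent\textbf{(HNW)} \emph{If $|E(H)|\ge3$, then $L(H)$ is hamiltonian if and only if $H$ has a closed trail containing at least one end of every edge of $H$.}

\medskip
\noindent The question is thus whether short cycles that chain $H$ together can be combined into one closed trail that meets every edge. Neither $3$-connectedness nor quadrangular connectivity suffices without the other. The Petersen graph with a pendant edge at each vertex has a $3$-connected line graph that is not hamiltonian, and in which any two edges are linked by $3$- and $5$-cycles. The graph $K_{2,3}$ with pendant edges at its three vertices of degree $2$ has a quadrangularly connected line graph that is $2$-connected but not hamiltonian. Section~\ref{sec:sharp} gives the details.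

\paragraph{A stronger version.}
Call two edges of a graph $G$ \emph{equivalent} if they are equal or linked by a sequence of $3$- and $4$-cycles as above. This is an equivalence relation; let $\kappa(G)$ be its number of classes. A quadrangularly connected graph with at least one edge has $\kappa=1$.

The passage from claw-free graphs to line graphs is Ryj\'a\v{c}ek's closure. A \emph{local completion} at a vertex $x$ whose neighborhood $N(x)$ induces a connected, non-complete graph adds all missing edges inside $N(x)$.

\medskip
\noindent\textbf{(R)} \cite{R} \emph{Starting from a claw-free graph $G$ and performing local completions as long as possible, one always arrives at the same graph $cl(G)$. It is the line graph of a triangle-free simple graph, and $G$ is hamiltonian if and only if $cl(G)$ is.}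

\medskip
\noindent A \emph{$2$-factor} is a spanning subgraph whose components are cycles.

\begin{theorem}\label{thm:kappa}
Let $G$ be a $3$-connected claw-free graph.
\begin{enumerate}
\item[(i)] If $\kappa(cl(G))\le3$, then $G$ is hamiltonian. In particular this holds if $\kappa(G)\le3$.
\item[(ii)] $G$ has a $2$-factor with at most $\max\{1,\kappa(cl(G))-2\}\le\max\{1,\kappa(G)-2\}$ cycles.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is the case $\kappa(G)=1$ of part (i).

\paragraph{The theorem on multigraphs.}
A \emph{multigraph} is finite and may have parallel edges but no loops. For a set $A$ of vertices of $H$ let $\delta_H(A)$ be the set of edges with exactly one end in $A$. The multigraph $H$ is \emph{$3$-edge-connected} if $|\delta_H(A)|\ge3$ whenever $\emptyset\ne A\subsetneq V(H)$. A \emph{short cycle} is a cycle of length $2$, $3$ or $4$; length $2$ means two parallel edges. Let $\sim$ be the equivalence relation on $V(H)$ generated by ``$x$ and $y$ lie on a common short cycle''. A subgraph is \emph{even} if all its degrees are even; throughout, even subgraphs are spanning, and degree $0$ is allowed.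

\begin{theorem}\label{thm:multi}
Let $H$ be a $3$-edge-connected multigraph with $|V(H)|\ge2$, and let $k$ be the number of $\sim$-classes. Then $H$ has an even subgraph without isolated vertices with at most $\max\{1,k-2\}$ components. In particular, if $k\le3$, then $H$ has a spanning closed trail.
\end{theorem}

Sections~\ref{sec:exchange}--\ref{sec:multi} prove this theorem: first the exchange step and the cubic case, where the main idea is already visible, then the substitute for a perfect matching that general degrees require, then the proof. Section~\ref{sec:reduction} deduces Theorems~\ref{thm:main} and~\ref{thm:kappa}.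

\section{Exchange along short cycles, and the cubic case}\label{sec:exchange}

We identify a spanning subgraph with its edge set. For an even subgraph $S$ of $H$ let $\pi(S)$ be the partition of $V(H)$ into the vertex sets of the components of $S$. ``Coarser'' always means ``coarser than or equal to''. A connected even graph has no bridge, since deleting a bridge would leave a component with exactly one vertex of odd degree. Hence \emph{deleting one edge of an even subgraph $S$ leaves a graph with the same partition into components}.

We want an even subgraph with few components. If $S$ is even and $C$ is a cycle, then $S\,\triangle\,E(C)$ is even, so we try to merge components by such exchanges. They must not break components apart. For short cycles there is only one position of $S$ on $C$ in which this cannot be guaranteed: we say that $C$ is in \emph{bad position} for $S$ if $C$ has length $4$ and $S\cap E(C)$ consists of exactly two adjacent edges.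

\begin{lemma}\label{lem:exchange}
Let $S$ be an even subgraph of a multigraph and let $C$ be a short cycle that is not in bad position for $S$. Then for $S'=S$ or for $S'=S\,\triangle\,E(C)$, the partition $\pi(S')$ is coarser than $\pi(S)$ and $V(C)$ lies in one component of $S'$.
\end{lemma}

\begin{proof}
Let $\ell$ be the length of $C$. If $|S\cap E(C)|\ge\ell-1$, then $S$ contains a path through all vertices of $C$, and $S'=S$ works. If $|S\cap E(C)|\le1$, take $S'=S\,\triangle\,E(C)$. It contains at least $\ell-1$ edges of $C$, so $V(C)$ lies in one component; and it contains all of $S$ except at most one edge, whose removal does not change the components of $S$. So $\pi(S')$ is coarser than $\pi(S)$.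

Otherwise $2\le|S\cap E(C)|\le\ell-2$, so $\ell=4$ and $|S\cap E(C)|=2$. The two edges are not adjacent, so with $C=v_1v_2v_3v_4$ we may write $S\cap E(C)=\{v_1v_2,v_3v_4\}$. If both edges lie in one component of $S$, take $S'=S$. If they lie in distinct components $D_1,D_2$, take $S'=S\,\triangle\,E(C)$. The graphs $D_1-v_1v_2$ and $D_2-v_3v_4$ are still connected, and $S'$ joins them by $v_2v_3$ and $v_4v_1$. Other components of $S$ are untouched. So $\pi(S')$ is coarser than $\pi(S)$, and $V(C)$ lies in one component of $S'$.
\end{proof}

\begin{lemma}\label{lem:minimal}
Let $S_0$ be an even subgraph of a multigraph $H$. Among all even subgraphs $S$ of $H$ with $\pi(S)$ coarser than $\pi(S_0)$, let $S^*$ have the fewest components. Then every short cycle that is not in bad position for $S^*$ has all its vertices in one component of $S^*$.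
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:exchange} to $S^*$ and the short cycle $C$. The resulting $S'$ is even, and $\pi(S')$ is coarser than $\pi(S^*)$, hence coarser than $\pi(S_0)$. By the choice of $S^*$ it has no fewer parts than $\pi(S^*)$, so $\pi(S')=\pi(S^*)$, and $V(C)$ lies in one part.
\end{proof}

The bad position is a real obstacle. In $K_{2,3}$ with parts $\{u,v\}$ and $\{a_1,a_2,a_3\}$, let $S$ be the $4$-cycle $ua_1va_2$. The $4$-cycle $ua_1va_3$ is in bad position, and exchanging along it yields $ua_3va_2$: now $a_3$ is covered, but $a_1$ has dropped out. No choice of exchanges helps, because a spanning closed trail of $K_{2,3}$ would use both edges at each $a_i$ and so have odd degree $3$ at $u$.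

What rescues the argument is a good start. By definition, $S^*$ keeps together whatever is together in $S_0$, so $S_0$ should be chosen such that in a bad position the fourth vertex is already attached to the others. In cubic multigraphs the complement of any perfect matching does this. We show this first, as a warm-up; the statement is the cubic case of Theorem~\ref{thm:multi} for $k=1$, since a spanning closed trail of a cubic multigraph is a Hamilton cycle.

\begin{proposition}[Cubic case]\label{prop:cubic}
Let $M$ be a $3$-edge-connected cubic multigraph with a single $\sim$-class. Then $M$ has a Hamilton cycle (of length $2$ if $|V(M)|=2$).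
\end{proposition}

\begin{proof}
Let $N$ be a perfect matching of $M$; it exists by Lemma~\ref{lem:matching} below. Put $S_0=M-N$, which is even with all degrees $2$, and choose $S^*$ as in Lemma~\ref{lem:minimal}. We claim that every short cycle $C$ has its vertices in one component of $S^*$. If $C$ is not in bad position, this is Lemma~\ref{lem:minimal}. Otherwise $C=v_1v_2v_3v_4$ and $S^*\cap E(C)=\{v_1v_2,v_2v_3\}$. Only one edge at $v_4$ is in $N$, so $S_0$ contains $v_4v_1$ or $v_4v_3$. Since $\pi(S^*)$ is coarser than $\pi(S_0)$, the vertex $v_4$ lies in the component of $S^*$ that contains $v_1,v_2,v_3$.

As there is one $\sim$-class, $S^*$ is connected. So it has positive even degree, that is, degree $2$, at every vertex: it is a Hamilton cycle.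
\end{proof}

For instance, in the cube let $N$ be the set of the four vertical edges. Then $S_0$ consists of the top and the bottom $4$-cycle. A side face meets $S_0$ in two opposite edges from different components, and exchanging along it gives a Hamilton cycle.

For vertices of larger degree a parity-correcting edge set $Z$ in the role of $N$ may well contain both edges of the bad cycle at $v_4$. The next section shows that we can forbid this, not for all pairs of edges at once, but for any family of pairs that is disjoint at each vertex.

\section{A substitute for the perfect matching}\label{sec:parity}

We use Tutte's $1$-factor theorem: a multigraph $M$ has a perfect matching if and only if, for every $U\subseteq V(M)$, the graph $M-U$ has at most $|U|$ components of odd order.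

\begin{lemma}\label{lem:matching}
Let $M$ be a connected bridgeless cubic multigraph and let $f_1,f_2\in E(M)$, possibly equal. Then $M$ has a perfect matching containing neither $f_1$ nor $f_2$.
\end{lemma}

\begin{proof}
Suppose not. By Tutte's theorem there is $U\subseteq V(M)$ such that $M-f_1-f_2-U$ has more than $|U|$ odd components. Since $M$ is cubic, $|V(M)|$ is even, so the number of odd components has the same parity as $|U|$ and is at least $|U|+2$. For an odd component with vertex set $K$, the number $|\delta_M(K)|\equiv3|K|\pmod2$ is odd, and it is not $1$ because $M$ is bridgeless. Hence
\[
\sum_K|\delta_M(K)|\ \ge\ 3(|U|+2)=3|U|+6 ,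
\]
where the sum is over the odd components. On the other hand, an edge of some $\delta_M(K)$ either has an end in $U$, and then it is counted once, or joins two components of $M-f_1-f_2-U$, and then it is $f_1$ or $f_2$ and is counted at most twice. There are at most $3|U|$ edges of the first kind, so the sum is at most $3|U|+4$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:parity}
Let $H$ be a $3$-edge-connected multigraph with $|V(H)|\ge2$. For each vertex $v$ let $\mathcal P_v$ be a (possibly empty) set of pairwise disjoint pairs of edges at $v$. Let $f_1,f_2\in E(H)$, possibly equal. Then there is a set $Z\subseteq E(H)\setminus\{f_1,f_2\}$ such that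
\begin{enumerate}
\item[(i)] $\deg_Z(v)\equiv\deg_H(v)\pmod2$ for every vertex $v$;
\item[(ii)] $Z$ contains at most one edge of each pair in each $\mathcal P_v$.
\end{enumerate}
\end{lemma}

The idea is to split each pair off into a vertex of degree $3$ of its own, because at such a vertex a perfect matching takes only one edge (Figure~\ref{fig:split}). This could create bridges, and $3$-edge-connectivity is what prevents it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\begin{scope}
\draw (0,0)--(-1.9,1.3) node[left]{$a$};
\draw (0,0)--(-2.1,0.5) node[left]{$b$};
\draw (0,0)--(-2.1,-0.5) node[left]{$c$};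
\draw (0,0)--(-1.9,-1.3) node[left]{$d$};
\draw (0,0)--(1.3,0) node[right]{$e$};
\fill (0,0) circle (2pt);
\node[above right] at (0,0) {$v$};
\end{scope}
\begin{scope}[xshift=6.2cm]
\draw (-1,0.7)--(-2.2,1.3) node[left]{$a$};
\draw (-1,0.7)--(-2.2,0.5) node[left]{$b$};
\draw (-1,-0.7)--(-2.2,-0.5) node[left]{$c$};
\draw (-1,-0.7)--(-2.2,-1.3) node[left]{$d$};
\draw[very thick] (-1,0.7)--(0,0);
\draw[very thick] (-1,-0.7)--(0,0);
\draw (0,0)--(1.3,0) node[right]{$e$};
\fill (0,0) circle (2pt);
\fill (-1,0.7) circle (2pt);
\fill (-1,-0.7) circle (2pt);
\node[above right] at (0,0) {$v_0$};
\node[above] at (-1,0.75) {$v_1$};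
\node[below] at (-1,-0.75) {$v_2$};
\node[above] at (-0.35,0.35) {$n_1$};
\node[below] at (-0.35,-0.35) {$n_2$};
\end{scope}
\end{tikzpicture}
\caption{Splitting a vertex $v$ of degree $5$ with the disjoint pairs $P_1=\{a,b\}$ and $P_2=\{c,d\}$. Each pair $P_i$ moves to a new cubic vertex $v_i$, joined to $v_0$ by a new edge $n_i$ (thick). The edge $e$ belongs to no pair and stays at $v_0$. A perfect matching contains exactly one of the three edges at $v_i$, hence at most one edge of $P_i$.}
\label{fig:split}
\end{figure}

\begin{proof}
\emph{Splitting.} For each $v$ with $\mathcal P_v=\{P_1,\dots,P_k\}$ replace $v$ by vertices $v_0,v_1,\dots,v_k$. For $i\ge1$ the vertex $v_i$ is incident with the two edges of $P_i$ and with a new edge $n_i=v_iv_0$; all other edges at $v$ are attached to $v_0$. Let $H'$ be the resulting multigraph. It has no loops, it is connected, and contracting all new edges gives back $H$. We have $\deg v_i=3$ for $i\ge1$. If $m$ edges at $v$ lie in no pair, then $2k+m=\deg_H(v)\ge3$, so $\deg v_0=k+m\ge2$.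

\emph{$H'$ is bridgeless.} An original edge that is a bridge of $H'$ would be a bridge of $H$, which is impossible. Suppose that a new edge $n_i=v_iv_0$ is a bridge, and let $A$ be the vertex set of the component of $H'-n_i$ containing $v_i$. For $u\neq v$, the vertices replacing $u$ are joined by new edges other than $n_i$, so they are all in $A$ or all outside $A$; and $v_0$ and all $v_j$ with $j\ne i$ are outside $A$. Let $W$ be the set of those $u\neq v$ whose replacing vertices lie in $A$. The other ends of the two edges of $P_i$ are in $A$, so $W\ne\emptyset$, and $v\notin W$. An edge of $H$ leaving $W$ has, in $H'$, one end in $A\setminus\{v_i\}$. As it is not $n_i$, its other end is also in $A$. This other end does not replace a vertex of $W$, so it is $v_i$, and the edge belongs to $P_i$. Thus $|\delta_H(W)|\le2$, which contradicts $3$-edge-connectivity.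

\emph{Making it cubic.} Replace each vertex of $H'$ of degree $d\ne3$ (so $d=2$ or $d\ge4$) by a cycle of length $d$, attaching one of the $d$ edges to each vertex of the cycle; for $d=2$ the cycle consists of two parallel edges. The resulting multigraph $H''$ is cubic and connected. Edges of the inserted cycles are not bridges, and any other bridge of $H''$ would be a bridge of $H'$. So $H''$ is bridgeless.

\emph{The set $Z$.} By Lemma~\ref{lem:matching} let $N$ be a perfect matching of $H''$ containing neither $f_1$ nor $f_2$. Put $Z'=N\cap E(H')$ and $Z=N\cap E(H)$. At a vertex of $H'$ replaced by a $d$-cycle, each of the $d$ cycle vertices is matched either by its edge of $H'$ or by an edge of the cycle. So $d=\deg_{Z'}+2r$, where $r$ is the number of cycle edges in $N$. At a vertex of degree $3$ of $H'$ we have $\deg_{Z'}=1$. Hence $\deg_{Z'}\equiv\deg_{H'}\pmod2$ at every vertex of $H'$. Summing this over $v_0,\dots,v_k$, where each new edge is counted twice on either side, gives $\deg_Z(v)\equiv\deg_H(v)$, which is (i). Exactly one edge at the cubic vertex $v_i$ is in $N$, so $|Z\cap P_i|\le1$, which is (ii).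
\end{proof}

\begin{remark}
Two-edge-connectivity is not enough. In $K_{2,3}$, let each $a_i$ carry the pair of its two edges. A set $Z$ with (i) has odd degree at $u$ and even degree at each $a_i$, so it contains both edges at some $a_i$, against (ii). In the proof, the vertex $(a_i)_0$ would have degree $1$, and the new edge at it would be a bridge.
\end{remark}

\section{Proof of Theorem~\ref{thm:multi}}\label{sec:multi}

Let $H$ be as in Theorem~\ref{thm:multi}. If we could impose condition (ii) of Lemma~\ref{lem:parity} at every corner of every $4$-cycle, we could argue as in the cubic case. But corners of different $4$-cycles at a common vertex may share edges, and the lemma needs disjoint pairs. We therefore use only as many short cycles as are needed to build up each class, adding them one at a time. A corner of such a cycle needs a pair only if nothing else attaches it to the rest of the cycle. If it and another vertex of the cycle have been reached before, then induction attaches it, so we choose pairs only at the remaining corners.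

\paragraph{Building up the classes.}
In each $\sim$-class $K$ choose a root and let $X_0$ consist of the root. As long as $X_{j-1}\ne K$, there is a short cycle $C_j$ meeting both $X_{j-1}$ and $K\setminus X_{j-1}$, by the definition of $\sim$; all its vertices are in $K$. Put $X_j=X_{j-1}\cup V(C_j)$. A vertex of $C_j$ is \emph{old} if it is in $X_{j-1}$ and \emph{new} otherwise. Both kinds occur.

\paragraph{Choosing the pairs.}
For every class and every step $j$ at which $C_j$ has length $4$:
\begin{itemize}
\item for each new vertex $x$ of $C_j$, put the two edges of $C_j$ at $x$ into $\mathcal P_x$ as a pair;
\item if $C_j$ has exactly one old vertex $x$, put the two edges of $C_j$ at $x$ into $\mathcal P_x$ as a pair.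
\end{itemize}
\emph{The pairs at each vertex are disjoint.} Each step contributes at most one pair at each vertex, and pairs at $x$ come only from the class of $x$. Every edge in a pair of step $j$ has both ends in $X_j$ and at least one end outside $X_{j-1}$: in the first case $x$ itself is new, and in the second case the other end is new. So no edge occurs in pairs of two different steps of the same class.

Finally, for each $x$ with $\mathcal P_x$ still empty, put one arbitrary pair of edges at $x$ into $\mathcal P_x$; this is possible since $\deg_H(x)\ge3$.

\paragraph{The start $S_0$.}
Contracting each $\sim$-class to a vertex gives a connected multigraph on $k$ vertices. If $k\ge3$, let $f_1,f_2$ be two distinct edges of $H$ that belong to a spanning tree of it. If $k=2$, let $f_1=f_2$ be an edge between the two classes. If $k=1$, let $f_1=f_2$ be any edge. Let $Z$ be given by Lemma~\ref{lem:parity}, and let $S_0=H-Z$. By (i), $S_0$ is even. It contains $f_1$ and $f_2$. By (ii), it contains at least one edge of each chosen pair; in particular every vertex has an edge in $S_0$.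

\paragraph{Exchanging.}
Let $S^*$ be as in Lemma~\ref{lem:minimal}. We claim that \emph{each $\sim$-class lies in one component of $S^*$}. We show by induction on $j$ that $X_j$ does. This is trivial for $j=0$. Let $j\ge1$ and suppose that $X_{j-1}$ lies in one component.

If $C_j$ is not in bad position for $S^*$, then $V(C_j)$ lies in one component by Lemma~\ref{lem:minimal}. As $C_j$ has an old vertex, this component also contains $X_{j-1}$, hence $X_j$.

Otherwise $C_j=v_1v_2v_3v_4$ with $S^*\cap E(C_j)=\{v_1v_2,v_2v_3\}$. Let $B$ be the component of $S^*$ containing $v_1,v_2,v_3$.
\begin{itemize}
\item Suppose that $v_4$ is new, or that it is the only old vertex of $C_j$. Then $\{v_4v_1,v_4v_3\}$ is a pair in $\mathcal P_{v_4}$, so $S_0$ contains $v_4v_1$ or $v_4v_3$. As $\pi(S^*)$ is coarser than $\pi(S_0)$, we get $v_4\in B$. Now $V(C_j)\subseteq B$, and $C_j$ has an old vertex, so $X_{j-1}\subseteq B$ by induction.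
\item Suppose that $v_4$ is old and so is one of $v_1,v_2,v_3$. This other old vertex is in $B$, so $X_{j-1}\subseteq B$ by induction; in particular $v_4\in B$.
\end{itemize}
In both cases $X_j\subseteq B$, which proves the claim.

\paragraph{Conclusion.}
By the claim, $S^*$ has at most $k$ components. Since $f_1,f_2\in S_0$ and $\pi(S^*)$ is coarser than $\pi(S_0)$, the ends of $f_1$ lie in one component of $S^*$, and so do those of $f_2$. For $k=2$ this leaves one component. For $k\ge3$, the edges $f_1,f_2$ come from a spanning tree of the contracted multigraph, so they reduce the number of components to at most $k-2$. Hence $S^*$ has at most $\max\{1,k-2\}$ components. Each contains a part of $\pi(S_0)$, which has at least two vertices, so $S^*$ has no isolated vertex. If $k\le3$, then $S^*$ is connected and even, so an Euler tour of it is a spanning closed trail of $H$. \qed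

\section{From claw-free graphs to multigraphs}\label{sec:reduction}

\subsection{Short cycles in line graphs}

Let $H$ be a triangle-free simple graph. For an edge $\varepsilon=\{e,f\}$ of $L(H)$ let its \emph{center} $c(\varepsilon)$ be the common vertex of $e$ and $f$. It is unique, as $H$ is simple, and it has degree at least $2$; conversely, every vertex of degree at least $2$ is a center.

\begin{lemma}\label{lem:centers}
The centers of the edges of a $3$- or $4$-cycle of $L(H)$ are either all equal or are the four vertices of a $4$-cycle of $H$.
\end{lemma}

\begin{proof}
Three pairwise adjacent edges of a triangle-free graph share a vertex, so the three centers of a triangle of $L(H)$ are equal. Now let $e_1e_2e_3e_4$ be a $4$-cycle of $L(H)$, and let $c_i$ be the common vertex of $e_i$ and $e_{i+1}$, with indices modulo $4$.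

Suppose that two consecutive centers agree, say $c_1=c_2=c$, so $c\in e_1,e_2,e_3$. If $c\in e_4$, then all centers equal $c$. If $c\notin e_4$, then $e_4$ meets $e_1$ and $e_3$ in their ends other than $c$. These are distinct, since $e_1\ne e_3$ and $H$ is simple, so $e_1,e_3,e_4$ form a triangle, a contradiction.

Suppose that no two consecutive centers agree. Then $e_{i+1}=c_ic_{i+1}$ for all $i$. If $c_1=c_3$, then $e_2=c_1c_2=c_2c_3=e_3$; if $c_2=c_4$, then $e_3=c_2c_3=c_3c_4=e_4$; both are impossible. So $c_1c_2c_3c_4$ is a $4$-cycle of $H$.
\end{proof}

Let $Q$ be the graph on the set of vertices of degree at least $2$ of $H$ in which two vertices are adjacent if they lie on a common $4$-cycle of $H$.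

\begin{lemma}\label{lem:Q}
$Q$ has at most $\kappa(L(H))$ components.
\end{lemma}

\begin{proof}
Map each edge $\varepsilon$ of $L(H)$ to the component of $Q$ containing $c(\varepsilon)$. By Lemma~\ref{lem:centers}, all edges of a $3$- or $4$-cycle have the same image. Consecutive cycles in a linking sequence share an edge, so the map is constant on equivalence classes. It is onto the set of components, since every vertex of $Q$ is a center.
\end{proof}

\subsection{The core of a 3-connected line graph}

From now on let $H$ be a triangle-free simple graph without isolated vertices, not a star, such that $L(H)$ is $3$-connected. Since $L(H)$ is connected and has at least four vertices, $H$ is connected and $|E(H)|\ge4$. We look for a closed trail of $H$ that meets every edge. It cannot visit leaves (unless it is a single vertex) and need not visit vertices of degree $2$. Once the leaves are deleted and the vertices of degree $2$ are suppressed, a $3$-edge-connected multigraph remains.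

\begin{lemma}\label{lem:cuts}
\begin{enumerate}
\item[(a)] If $A\subseteq V(H)$ and $|\delta_H(A)|\le2$, then $H[A]$ or $H-A$ has no edge.
\item[(b)] A vertex adjacent to a leaf has at least three non-leaf neighbors.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise, deleting from $L(H)$ the at most two vertices in $\delta_H(A)$ separates the edges of $H[A]$ from those of $H-A$, so $L(H)$ is not $3$-connected.

(b) Let $v$ be adjacent to a leaf and let $A$ consist of $v$ and all its leaf neighbors. Then $H[A]$ has an edge, and $|\delta_H(A)|$ is the number $t$ of non-leaf neighbors of $v$. As $H$ is connected and not a star, $t\ge1$. Let $w$ be a non-leaf neighbor of $v$, and let $y\neq v$ be another neighbor of $w$. Then $w\notin A$; also $y\notin A$, because a leaf adjacent to $v$ has no neighbor but $v$. So $wy$ is an edge of $H-A$, and (a) gives $t\ge3$.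
\end{proof}

Let $H_1$ be obtained from $H$ by deleting all leaves. It is nonempty, since $H$ is connected and not $K_2$, and $V(H_1)$ is the set of vertices of degree at least $2$ of $H$, that is, the vertex set of $Q$. Let $D$ be the set of vertices of degree $2$ in $H_1$.

\begin{lemma}\label{lem:H1}
\begin{enumerate}
\item[(a)] Every vertex of $H_1$ has degree at least $2$ in $H_1$, and every $w\in D$ has degree $2$ in $H$.
\item[(b)] $D$ is independent.
\item[(c)] Every edge of $H$ has an end in $V(H_1)\setminus D$.
\item[(d)] If $\emptyset\ne A\subsetneq V(H_1)$ and $|\delta_{H_1}(A)|\le2$, then $A$ or $V(H_1)\setminus A$ consists of a single vertex of $D$.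
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A vertex of $H_1$ adjacent to a leaf of $H$ has degree at least $3$ in $H_1$ by Lemma~\ref{lem:cuts}(b), so it is not in $D$. Any other vertex of $H_1$ has the same degree in $H_1$ as in $H$, which is at least $2$.

(b) If $u,v\in D$ are adjacent, then $|\delta_H(\{u,v\})|=2$ by (a). By Lemma~\ref{lem:cuts}(a), $H-\{u,v\}$ has no edge, so $|E(H)|=3$, a contradiction.

(c) If an edge has a leaf as an end, its other end is in $V(H_1)\setminus D$ by Lemma~\ref{lem:cuts}(b). All other edges are edges of $H_1$, and (b) applies.

(d) Add to $A$ and to $V(H_1)\setminus A$ the leaves attached to them. This gives a partition of $V(H)$ with the same cut edges. By Lemma~\ref{lem:cuts}(a), one of the two sides, say the one containing $A$, has no edges. So $A$ is independent and has no leaf neighbors, and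
\[
2\ \ge\ |\delta_{H_1}(A)|=\sum_{a\in A}\deg_{H_1}(a)\ \ge\ 2|A| .
\]
Hence $|A|=1$, and its vertex has degree $2$ in $H_1$.
\end{proof}

For each $w\in D$, with neighbors $x\ne y$, delete $w$ and add an edge $e_w=xy$. By Lemma~\ref{lem:H1}(b), $x,y\notin D$. The result is a loopless multigraph $H_2$, the \emph{core} of $H$, with $V(H_2)=V(H_1)\setminus D$.

\begin{proposition}\label{prop:core}
The core $H_2$ is $3$-edge-connected, has at least two vertices, and has at most $\kappa(L(H))$ $\sim$-classes.
\end{proposition}

\begin{proof}
If $D\ne\emptyset$, the two neighbors of a vertex of $D$ are in $V(H_2)$; if $D=\emptyset$, take the ends of an edge of $H_1$. So $|V(H_2)|\ge2$.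

\emph{Edge-connectivity.} Let $\emptyset\ne A\subsetneq V(H_2)$ and let $A'$ be $A$ together with all $w\in D$ having a neighbor in $A$. Then $|\delta_{H_1}(A')|=|\delta_{H_2}(A)|$. Indeed, edges of $H_1$ not meeting $D$ contribute equally, and for $w\in D$ with neighbors $x,y$, the edges $wx,wy$ contribute $1$ to the left side if exactly one of $x,y$ is in $A$, and $0$ otherwise; the same holds for $e_w$ on the right side. Both $A'$ and $V(H_1)\setminus A'$ contain vertices outside $D$, so neither is a single vertex of $D$. By Lemma~\ref{lem:H1}(d), $|\delta_{H_2}(A)|\ge3$.

\emph{Classes.} Let $C$ be a $4$-cycle of $H$. It lies in $H_1$. If it contains $w\in D$, it contains both edges at $w$. By Lemma~\ref{lem:H1}(b), $C$ has at most two vertices in $D$, so replacing each path $xwy$ on $C$ with $w\in D$ by $e_w$ turns $C$ into a cycle $\overline C$ of $H_2$ of length $4$, $3$ or $2$ with vertex set $V(C)\setminus D$. If two $4$-cycles $C,C'$ of $H$ share a vertex, then $\overline C,\overline{C'}$ share a vertex of $H_2$: if the shared vertex is some $w\in D$, then $C$ and $C'$ also share the two neighbors of $w$, which are in $V(H_2)$.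

Now let $v\ne v'$ be vertices of $H_2$ in one component of $Q$. A path of $Q$ from $v$ to $v'$ gives $4$-cycles of $H$, the first containing $v$, the last containing $v'$, and consecutive ones sharing a vertex. The corresponding short cycles of $H_2$ have the same properties, so $v\sim v'$. As $V(H_2)\subseteq V(Q)$, the number of $\sim$-classes is at most the number of components of $Q$, and Lemma~\ref{lem:Q} applies.
\end{proof}

\subsection{Proof of Theorems~\ref{thm:main} and~\ref{thm:kappa}}

For part (ii) of Theorem~\ref{thm:kappa} we need one more property of the closure.

\medskip
\noindent\textbf{(RSS)} \cite{RSS} \emph{A claw-free graph $G$ has a $2$-factor with at most $k$ cycles if and only if $cl(G)$ has.}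

\begin{proof}[Proof of Theorem~\ref{thm:kappa}]
Let $G'$ arise from $G$ by a local completion at $x$. Cycles of $G$ are cycles of $G'$, so edges equivalent in $G$ are equivalent in $G'$. A new edge $uv$, where $u,v\in N(x)$, lies in the triangle $uvx$ and so is equivalent in $G'$ to the old edge $ux$. Hence $\kappa(G')\le\kappa(G)$. Repeating this gives $\kappa(cl(G))\le\kappa(G)$, so it suffices to work with $\kappa=\kappa(cl(G))$. As $cl(G)$ arises from $G$ by adding edges, it is $3$-connected.

By (R), $cl(G)=L(H)$ for a triangle-free simple graph $H$, which we may take without isolated vertices. If $H$ is a star, then $cl(G)$ is a complete graph on at least four vertices. So $cl(G)$ is hamiltonian, $G$ is hamiltonian by (R), and (i) and (ii) hold. Suppose that $H$ is not a star, and let $H_1$, $D$ and $H_2$ be as above.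

By Proposition~\ref{prop:core}, the core $H_2$ satisfies the hypotheses of Theorem~\ref{thm:multi} with $k\le\kappa$. So $H_2$ has an even subgraph without isolated vertices with $m\le\max\{1,\kappa-2\}$ components. Each component is connected and even, so an Euler tour of it is a closed trail with at least one edge. Replacing each used edge $e_w=xy$ by the path $xwy$ gives closed trails $T_1,\dots,T_m$ of $H$. They are vertex-disjoint, since each $w\in D$ comes from only one edge $e_w$, and together they contain all of $V(H_1)\setminus D$. By Lemma~\ref{lem:H1}(c), every edge of $H$ has an end on some $T_i$.

Each $T_i$ contains a cycle and so has at least four edges, as $H$ is simple and triangle-free. Assign each edge of $H$ that lies in no $T_j$ to one $T_i$ that contains an end of it, and let $H^i$ be formed by $T_i$ and the edges assigned to it. By (HNW), applied to $H^i$ and $T_i$, the graph $L(H^i)$ has a Hamilton cycle. As $E(H)$ is the disjoint union of the sets $E(H^i)$, these $m$ cycles form a $2$-factor of $L(H)=cl(G)$.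

If $\kappa\le3$, then $m=1$, so $cl(G)$ is hamiltonian, and so is $G$ by (R). This proves (i). In general, (ii) follows from (RSS).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A $3$-connected quadrangularly connected graph has $\kappa(G)=1$, so Theorem~\ref{thm:kappa}(i) applies. Part (i) does not use (RSS).
\end{proof}

\section{Sharpness of the hypotheses}\label{sec:sharp}

\begin{example}[$3$-connected cannot be replaced by $2$-connected]\label{ex:K2t}
Let $t\ge3$ be odd. Let $H$ be $K_{2,t}$ with parts $\{u,v\}$ and $\{a_1,\dots,a_t\}$, plus a pendant edge at each $a_i$, and let $G=L(H)$. As a line graph, $G$ is claw-free. Deleting one edge of $H$ leaves all other edges in one component, since each $a_i$ stays joined to $u$ or to $v$, and $u,v$ stay joined through some $a_j$. So $G$ is $2$-connected.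

The non-leaves of $H$ have degree $3$ or $t$, so edges of $G$ with a common center lie in a clique of order at least $3$ and are linked by triangles. The $4$-cycle $ua_iva_j$ of $H$ gives a $4$-cycle of $G$ whose edges have centers $u,a_i,v,a_j$. So $G$ is quadrangularly connected.

If $G$ were hamiltonian, (HNW) would give a closed trail of $H$ meeting all edges, in particular all pendant edges. It is not a single vertex, so it contains no leaf. Hence it contains every $a_i$ but no pendant edge, and so it contains both edges $ua_i$ and $va_i$ for every $i$. Then its degree at $u$ is $t$, which is odd, a contradiction.

In the terms of Section~\ref{sec:reduction}, Lemma~\ref{lem:cuts}(b) fails: each $a_i$ must be visited but has only two non-leaf neighbors.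
\end{example}

\begin{example}[Lengths $3,4$ cannot be replaced by $3,4,5$]
Let $H$ be the Petersen graph with a pendant edge at each vertex, and let $G=L(H)$, which is claw-free. The Petersen graph is $3$-edge-connected, so deleting two edges of $H$ leaves all other edges in one component, and $G$ is $3$-connected. Edges of $G$ with a common center lie in a $K_4$ and are linked by triangles. Every edge of the Petersen graph lies on a $5$-cycle, which gives a $5$-cycle of $G$ whose edges have the five vertices as centers. As the Petersen graph is connected, any two edges of $G$ are linked by a sequence of $3$- and $5$-cycles.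

As in Example~\ref{ex:K2t}, a closed trail as in (HNW) would contain all ten vertices of the Petersen graph and no pendant edge. As the Petersen graph is cubic, the trail would have degree $2$ at each vertex, so it would be a Hamilton cycle of the Petersen graph, which does not exist. So $G$ is not hamiltonian.

The Petersen graph has no cycles of length $3$ or $4$. So by Lemma~\ref{lem:centers} two edges of $G$ are equivalent exactly if they have the same center, and $\kappa(G)=10$. Hence the bound $3$ in Theorem~\ref{thm:kappa}(i) cannot be replaced by $10$. We do not determine the best value.
\end{example}

\begin{thebibliography}{9}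
\bibitem{source}
Source of the conjecture (Conjecture 2.8):
\url{https://math.wvu.edu/~hlai2/Pdf/Hong-Jian_Lai_Pdf/090-DM_2007.pdf}.

\bibitem{HNW}
Harary and Nash-Williams (1965).

\bibitem{R}
Z. Ryj\'a\v{c}ek, On a closure concept in claw-free graphs, JCTB 70 (1997).

\bibitem{RSS}
Ryj\'a\v{c}ek, Saito and Schelp, Closure, 2-factors, and cycle coverings in claw-free graphs, J. Graph Theory 32 (1999).
\end{thebibliography}

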